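# No F-space with a basis is complementably universal for all F-spaces with bases

## 1. Spaces without short lines, and the space $\omega$

Scalars are $\mathbb K=\mathbb R$ or $\mathbb C$.

**Definition (F-norm, F-space).** An F-norm on a vector space satisfies $\|x+y\|\le\|x\|+\|y\|$; $\|\lambda x\|\le\|x\|$ for $|\lambda|\le1$; $\|\lambda x\|\to0$ as $\lambda\to0$; and $\|x\|=0$ only for $x=0$. An F-space is a complete metrizable topological vector space. Its topology is always given by a complete F-norm. Conversely a complete F-norm makes the space an F-space: if $\lambda_n\to\lambda$ and $x_n\to x$, then $\lambda_nx_n-\lambda x=\lambda_n(x_n-x)+(\lambda_n-\lambda)x\to0$.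

What is missing compared with a norm is homogeneity: $\|\lambda x\|$ may stay small for all $\lambda$. Two examples show both behaviors.

* On $\ell_p$, $0<p<1$, take $\|x\|=\sum_n|x_n|^p$. Here $\|\lambda x\|=|\lambda|^p\|x\|$, so along every line the F-norm tends to infinity.
* On $\omega=\mathbb K^{\mathbb N}$ take $\|x\|=\sum_{n\ge1}2^{-n}\min(1,|x_n|)$. If $x_1=\dots=x_m=0$, then $\|\lambda x\|\le2^{-m}$ for all $\lambda$.

**Definition (short lines).** An F-space has arbitrary short lines if every neighborhood of zero contains a line (one-dimensional subspace).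

So $\omega$ has arbitrary short lines and $\ell_p$ does not: the neighborhood $\{\|x\|<1\}$ of $\ell_p$ contains no line.

**Definition (basis).** A basis of an F-space $X$ is a sequence $(e_n)$ in $X$ such that every $x\in X$ has a unique expansion $x=\sum_nt_ne_n$, convergent in $X$. The unit vectors form a basis of $\ell_p$ and of $\omega$.

**Definition (complemented, universal).** A subspace $Y$ of $U$ is complemented if it is closed and there is a continuous linear projection of $U$ onto $Y$. Write $X\prec U$ if $X$ is isomorphic (linearly homeomorphic) to a complemented subspace of $U$. The F-space $U$ is complementably universal for a family $\mathcal F$ of F-spaces if $X\prec U$ for every $X\in\mathcal F$.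

In practice we use operators: $X\prec U$ if and only if there are continuous linear $J:X\to U$ and $P:U\to X$ with $PJ=I_X$. Indeed, if $\varphi:X\to Y$ is an isomorphism and $\pi$ projects $U$ onto $Y$, take $J=\varphi$ and $P=\varphi^{-1}\pi$. Conversely, if $PJ=I_X$, then $JP$ is a continuous projection onto $J(X)=\ker(I-JP)$, which is closed, and $P|_{J(X)}$ inverts $J$.

We ask: *is there an F-space with a basis which is complementably universal for the family of all F-spaces with bases?* For some candidates $U$ the answer is immediate.

**Proposition 1.** If $U$ is an F-space without arbitrary short lines, then $\omega\not\prec U$.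

*Proof.* Let $V$ be a neighborhood of zero in $U$ containing no line, and suppose $PJ=I_\omega$ with $J:\omega\to U$. Then $J^{-1}(V)$ is a neighborhood of zero in $\omega$, so it contains a line $\mathbb Kx$. Since $J$ is injective, $\mathbb KJx$ is a line, and it lies in $V$. This is a contradiction. $\square$

What changes in general? The candidate $U$ may have short lines of its own; for example $\omega\prec\omega\oplus\ell_1$. Then the mere presence of short lines obstructs nothing. A theorem of Kalton says that the class excluded here behaves well within itself: there is an F-space with a basis and without arbitrary short lines, unique up to isomorphism, which is complementably universal for the family of all F-spaces with bases and without arbitrary short lines. The question above is recorded in "A Tribute to Nigel J. Kalton (1946–2010)", https://www.ams.org/journals/notices/201207/rtx120700942p.pdf. We shall see that the answer is no. Since every $U$ is now allowed, we must use *which* lines are short. We build spaces $X_\Theta$ in which the positions of certain short lines are prescribed by a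 compact set $\Theta\subset[1,2]$, and show that a given $U$ can accommodate only few $\Theta$.

## 2. Compact sets as parameters, and the theorems

Let $\mathcal K$ be the set of nonempty compact subsets of $[1,2]$ with the Hausdorff metric: the distance of $\Theta,\Theta'$ is at most $\varepsilon$ if and only if every point of each set is within $\varepsilon$ of some point of the other. For example, $\{1\}$ and $\{1,1+\varepsilon\}$ have distance $\varepsilon$. We use three facts.

* $\mathcal K$ is compact, hence a complete metric space (textbook).
* Finite sets are dense in $\mathcal K$: a compact $\Theta$ contains a finite $\varepsilon$-net of itself.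
* $\mathcal K$ has no isolated points: near an infinite $\Theta$ lies a finite $\varepsilon$-net of it, and near a finite $\Theta$ lies $\Theta$ with one extra nearby point of $[1,2]$.

A set is meagre if it is a countable union of nowhere dense sets. By the Baire category theorem $\mathcal K$ is not meagre in itself.

**Theorem 1.** There are F-spaces $X_\Theta$ ($\Theta\in\mathcal K$), each with a basis whose partial sum projections do not increase the F-norm of $X_\Theta$, such that the following holds. If $U$ is an F-space with a basis, or more generally an F-space admitting continuous finite-rank linear operators $S_m:U\to U$ with $S_mu\to u$ for all $u\in U$, then $\{\Theta\in\mathcal K:X_\Theta\prec U\}$ is meagre in $\mathcal K$.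

Since $\mathcal K$ is not meagre, for each F-space $U$ with a basis some $X_\Theta$ is not isomorphic to a complemented subspace of $U$. Hence **no F-space with a basis is complementably universal for the family of all F-spaces with bases**, and in Kalton's theorem the hypothesis "without arbitrary short lines" cannot be dropped.

**Theorem 2.**
(a) No countable family $\mathcal U$ of F-spaces as in Theorem 1 (in particular, with bases) has the property that each F-space with a basis is $\prec$ some member of $\mathcal U$. The same holds for any family of fewer than $\mathrm{cov}(\mathcal M)$ such spaces, where $\mathrm{cov}(\mathcal M)$ is the least number of meagre sets covering a perfect Polish space.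
(b) There is a Cantor set $C\subset\mathcal K$ such that $X_\Theta\not\prec X_{\Theta'}$ for all distinct $\Theta,\Theta'\in C$. So there are continuum many F-spaces with bases, none isomorphic to a complemented subspace of another.

## 3. Finite-dimensional blocks in which the short lines spell out $\Theta$

Let $k\ge2$ and $N=N_k=k^2$. On $\mathbb K^N$ let $|x|_\infty=\max_l|x_l|$ and let $\sigma_jx=(x_1,\dots,x_j,0,\dots,0)$ for $0\le j\le N$. Put
$$\gamma(t)=(1,t,\dots,t^{N-1}),\qquad|\gamma(t)|_\infty\le2^{N-1}\quad(t\in[1,2]).$$
For $\Theta\in\mathcal K$ let $\mathcal A_\Theta=\{\sigma_j\gamma(t):t\in\Theta,\ 1\le j\le N\}$ and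
$$\|x\|_{k,\Theta}=\inf\Big\{\Big|x-\sum_{i=1}^rs_ia_i\Big|_\infty+\frac rk:\ r\ge0,\ s_i\in\mathbb K,\ a_i\in\mathcal A_\Theta\Big\}.\tag{1}$$
So we may remove from $x$ any multiple of a vector of $\mathcal A_\Theta$ at the flat price $1/k$, and we pay for the rest in the maximum norm. The reason for including the truncations $\sigma_j\gamma(t)$ appears in Section 4.

**Elementary properties.** Concatenating representations gives subadditivity. Multiplying a representation by $\lambda$ gives $\|\lambda x\|_{k,\Theta}\le\|x\|_{k,\Theta}$ for $|\lambda|\le1$. Taking $r=0$ gives the upper bound in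
$$\min(1/k,|x|_\infty)\le\|x\|_{k,\Theta}\le|x|_\infty,\tag{2}$$
and the lower bound holds because a representation with $r\ge1$ costs at least $1/k$. By (2), $\|\lambda x\|_{k,\Theta}\to0$ as $\lambda\to0$, and $\|x\|_{k,\Theta}=0$ forces $x=0$. Also by (2), $\|x\|_{k,\Theta}=|x|_\infty$ as soon as $\|x\|_{k,\Theta}<1/k$. So $\|\cdot\|_{k,\Theta}$ is a complete F-norm inducing the usual topology. Let $E_{k,\Theta}$ be $\mathbb K^N$ with this F-norm. Three more facts:

* Since $\gamma(t)=\sigma_N\gamma(t)\in\mathcal A_\Theta$ for $t\in\Theta$,
$$\|s\gamma(t)\|_{k,\Theta}\le1/k\qquad(t\in\Theta,\ s\in\mathbb K).\tag{3}$$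
* If $\|x\|_{k,\Theta}<1$, some representation costs less than $1$, so $r<k$ and
$$x=\sum_{i=1}^rs_i\sigma_{j_i}\gamma(t_i)+y,\quad r\le k-1,\ t_i\in\Theta,\ 1\le j_i\le N,\ |y|_\infty<1.\tag{4}$$
* Since $\sigma_j\sigma_{j'}=\sigma_{\min(j,j')}$, we have $\sigma_j\mathcal A_\Theta\subset\mathcal A_\Theta\cup\{0\}$. Also $|\sigma_jy|_\infty\le|y|_\infty$. Applying $\sigma_j$ to a representation gives
$$\|\sigma_jx\|_{k,\Theta}\le\|x\|_{k,\Theta}.\tag{5}$$

**The case $k=2$ by hand.** Here $N=4$, $\gamma(t)=(1,t,t^2,t^3)$, and at most one vector may be removed in (4). Claim: if $R\ge1$ and $\|R\gamma(t)\|_{2,\Theta}<1$, then $\mathrm{dist}(t,\Theta)\le3/R$. Write $R\gamma(t)=s\sigma_j\gamma(t_1)+y$ as in (4). (The case $r=0$ is impossible, since $|R\gamma(t)|_\infty\ge R\ge1$.) If $j\in\{1,2\}$, the third coordinates give $Rt^2=y_3$, impossible because $Rt^2\ge1>|y_3|$. If $j\in\{3,4\}$, subtract $t_1$ times the first coordinates from the second coordinates: $R(t-t_1)=y_2-t_1y_1$, so $R|t-t_1|\le3$.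

Letting $R\to\infty$ and using (3): *the line $\mathbb K\gamma(t)$ lies in $\{\|x\|_{2,\Theta}<1\}$ if and only if $t\in\Theta$.*

The mechanism is a functional that vanishes on the removed vector and uses a pair of consecutive coordinates. For $j=1$ the functional $x_2-t_1x_1$ does not vanish on $\sigma_1\gamma(t_1)=(1,0,0,0)$, because the truncation falls inside the pair; the coordinates $3,4$ avoid this. For general $k$ there are at most $k-1$ truncation places, so $k$ disjoint windows of length $k$ suffice. This is why $N=k^2$.

**Lemma 1 (window functional).** Let $r\le k-1$, $t_1,\dots,t_r\in[1,2]$ and $j_1,\dots,j_r\in\{1,\dots,N\}$. There is $b\in\{0,\dots,k-1\}$ such that, with $p=bk$, every $j_i$ satisfies $j_i\le p$ or $j_i\ge p+k$. For such $b$ put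
$$Q(\tau)=\prod_{i:\,j_i\ge p+k}(\tau-t_i)=\sum_{l=0}^{r'}q_l\tau^l,\qquad f(x)=\sum_{l=0}^{r'}q_lx_{p+1+l},$$
where $r'\le k-1$ is the number of active indices $i$ (those with $j_i\ge p+k$). Then $f(\sigma_{j_i}\gamma(t_i))=0$ for all $i$, $q_{r'}=1$, $\sum_l|q_l|\le3^{k-1}$, and $f(\gamma(t))=t^pQ(t)$.

*Proof.* Each $j_i$ lies strictly between $bk$ and $(b+1)k$ for at most one $b\in\{0,\dots,k-1\}$. There are $k$ values of $b$ and at most $k-1$ indices, so some $b$ is avoided. The functional $f$ uses coordinates $p+1,\dots,p+1+r'$, and $p+1+r'\le(b+1)k\le N$, so it makes sense. If $j_i\le p$, all the coordinates of $\sigma_{j_i}\gamma(t_i)$ that $f$ uses are zero. If $j_i\ge p+k$, they are not truncated, so $f(\sigma_{j_i}\gamma(t_i))=\sum_lq_lt_i^{p+l}=t_i^pQ(t_i)=0$. The same computation without truncation gives $f(\gamma(t))=t^pQ(t)$. The $\ell_1$-norm of coefficient vectors is submultiplicative under multiplication of polynomials, so $\sum|q_l|\le\prod(1+t_i)\le3^{k-1}$. Finally $Q$ is monic. $\square$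

**Proposition 2.** If $R>3^{k-1}$ and $\|R\gamma(t)\|_{k,\Theta}<1$, $t\in[1,2]$, then $\mathrm{dist}(t,\Theta)\le3R^{-1/(k-1)}$. Hence $\mathbb K\gamma(t)\subset\{\|x\|_{k,\Theta}<1\}$ if and only if $t\in\Theta$.

*Proof.* Write $R\gamma(t)$ as in (4) and apply $f$ from Lemma 1: $Rt^p|Q(t)|=|f(y)|\le3^{k-1}$. As $t^p\ge1$, we get $|Q(t)|\le3^{k-1}/R<1$. So $r'\ge1$, and one of the $r'$ factors $|t-t_i|$ is at most $(3^{k-1}/R)^{1/r'}\le(3^{k-1}/R)^{1/(k-1)}$. For the last sentence let $R\to\infty$, use that $\Theta$ is closed, and use (3). $\square$

## 4. The $\ell_1$-sums $X_\Theta$ and their bases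

Let
$$X_\Theta=\Big\{x=(x_k)_{k\ge2}:x_k\in E_{k,\Theta},\ \|x\|_\Theta:=\sum_{k\ge2}\|x_k\|_{k,\Theta}<\infty\Big\}.$$

**$X_\Theta$ is an F-space.** It is closed under sums by subadditivity. It is closed under scalar multiples because $\|\lambda x\|\le n\|x\|$ for an integer $n\ge|\lambda|$ (write $\lambda x$ as $n$ copies of $\frac\lambda nx$). For $|\lambda|\le1$ the terms $\|\lambda x_k\|_{k,\Theta}$ are dominated by $\|x_k\|_{k,\Theta}$ and tend to $0$ as $\lambda\to0$, so $\|\lambda x\|_\Theta\to0$ by dominated convergence. For completeness let $(x^j)$ be Cauchy. Each $x^j_k$ is Cauchy in $E_{k,\Theta}$ and converges to some $x_k$. Given $\varepsilon$, for large $j,l$ and every $K$ we have $\sum_{k\le K}\|x_k^j-x_k^l\|_{k,\Theta}\le\varepsilon$. Let $l\to\infty$, then $K\to\infty$: $\|x^j-x\|_\Theta\le\varepsilon$. So $x\in X_\Theta$ and $x^j\to x$.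

**$X_\Theta$ has a basis.** Take the unit vectors $e_{k,l}$ ($1\le l\le N_k$) in lexicographic order. The partial sums of $x$ are $(x_2,\dots,x_{k-1},\sigma_jx_k,0,\dots)$. By (5) their distance from $x$ is at most $2\|x_k\|_{k,\Theta}+\sum_{i>k}\|x_i\|_{i,\Theta}$, which tends to $0$ as $k\to\infty$, and their F-norm is at most $\|x\|_\Theta$. By (2), $\|x\|_\Theta<1/k$ implies $|x_k|_\infty\le\|x\|_\Theta$, so coordinates are continuous and expansions are unique.

By (3) each $X_\Theta$ has arbitrary short lines, as it must if Proposition 1 is to be improved.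

**Remark (what the truncations are for).** Suppose we replace $\mathcal A_\Theta$ by $\{\gamma(t):t\in\Theta\}$, with F-norms $\|\cdot\|'_k$ and $\ell_1$-sum $X'_\Theta$. Then the unit vectors in lexicographic order are not a basis. To see this, let $e_1$ be the first unit vector of block $k$ and suppose $\|Re_1\|'_k<1$, $R>0$. Then $Re_1=\sum_{i\le r}s_i\gamma(t_i)+y$ with $r\le k-1$, $|y|_\infty<1$. With $Q(\tau)=\prod_i(\tau-t_i)=\sum q_l\tau^l$ and $f(x)=\sum q_lx_{1+l}$ we get $R|q_0|=|f(Re_1)|=|f(y)|\le3^{k-1}$. Since $|q_0|=\prod t_i\ge1$, it follows that $R\le3^{k-1}$. Hence $\|3^ke_1\|'_k\ge1$, while $\|3^k\gamma(t)\|'_k\le1/k$ for $t\in\Theta$. So the vectors $3^k\gamma(t)$ placed in block $k$ tend to $0$, but each has a partial sum of F-norm at least $1$. For a basis the partial sum operators are equicontinuous (Lemma 2 below), so this is impossible.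

## 5. Compressing an embedding to a finite-dimensional space

**Lemma 2.** If $U$ has a basis $(e_n)$, its partial sum operators $S_m$ are continuous and equicontinuous.

*Proof.* Let $|\cdot|$ be a complete F-norm for $U$, write $S_mx=\sum_{n\le m}t_n(x)e_n$, and put $|x|'=\sup_m|S_mx|$.

*It is an F-norm with $|x|\le|x|'<\infty$.* The set $\{S_mx\}_m\cup\{x\}$ is compact, because $S_mx\to x$. This gives $|x|'<\infty$. It also gives $\sup_m|\lambda S_mx|\to0$ as $\lambda\to0$, by uniform continuity of multiplication on compact sets. The inequality $|x|\le|x|'$ follows from $S_mx\to x$; the other axioms are clear.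

*It is complete.* Let $(x^j)$ be $|\cdot|'$-Cauchy. Since $|(t_m(x^j)-t_m(x^l))e_m|\le2|x^j-x^l|'$ and $e_m\ne0$, the coordinates $t_m(x^j)$ converge to some $t_m$. Put $y_m=\sum_{n\le m}t_ne_n$. Then $S_mx^j\to y_m$ as $j\to\infty$, uniformly in $m$, because $|y_m-S_mx^j|\le\limsup_l|x^l-x^j|'$. As $|\cdot|\le|\cdot|'$, also $x^j\to x$ in $U$ for some $x$. From
$$|y_m-x|\le|y_m-S_mx^j|+|S_mx^j-x^j|+|x^j-x|$$
(choose $j$ to make the outer terms small for all $m$, then let $m\to\infty$) we get $y_m\to x$, that is, $x=\sum t_ne_n$. By uniqueness $y_m=S_mx$, and $|x^j-x|'=\sup_m|S_mx^j-y_m|\to0$.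

*Conclusion.* The identity from $(U,|\cdot|')$ to $(U,|\cdot|)$ is a continuous bijection of F-spaces. By the open mapping theorem the two topologies agree. Since $|S_mx|\le|x|'$ for all $m$, the $S_m$ are equicontinuous. $\square$

Now let $U$ be as in Theorem 1, with its operators $S_m$. A pointwise convergent sequence of continuous linear operators on an F-space is equicontinuous (Banach–Steinhaus), so in all cases: for every neighborhood $V$ of $0$ there is a neighborhood $W$ of $0$ with $S_m(W)\subset V$ for all $m$.

**Fixed data on $U$.** Put $U_m=S_m(U)$, which is finite dimensional. Let $(G_i)_{i\ge1}$ be a base of balanced neighborhoods of $0$ in $U$ with $G_{i+1}+G_{i+1}\subset G_i$. A finite-dimensional Hausdorff topological vector space carries its usual topology. So for each $i,m$ we may fix a norm $|\cdot|_{i,m}$ on $U_m$ whose closed unit ball lies in $G_{i+1}$.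

**Definition.** For $i,m,M\ge1$, $k\ge2$ and $N=k^2$, let $\Omega(i,k,m,M)$ be the set of $\Theta\in\mathcal K$ for which there are linear maps $T:\mathbb K^N\to U_m$ and $B:U_m\to\mathbb K^N$ with

* (i) $Tx\in G_{i+1}$ whenever $\|x\|_{k,\Theta}\le1/k$;
* (ii) $\|Bu\|_{k,\Theta}<1$ for $u\in U_m\cap G_i$;
* (iii) $D:=BT$ satisfies $|D-I|_{\infty\to\infty}\le\frac12$;
* (iv) the operator norm of $T$ from $|\cdot|_\infty$ to $|\cdot|_{i,m}$ is at most $M$.

**Proposition 3.** If $X_\Theta\prec U$, then $\Theta\in\Omega(i,k,m,M)$ for some $i,k,m,M$.

*Proof.* Let $PJ=I$ with $J:X_\Theta\to U$, $P:U\to X_\Theta$ continuous. The order of choices matters: first the target, then the source. Choose $i$ with $P(G_i)\subset\{\|x\|_\Theta<1\}$. By equicontinuity choose $j$ with $S_m(G_j)\subset G_{i+1}$ for all $m$. Finally choose $k\ge2$ with $J\{\|x\|_\Theta\le1/k\}\subset G_j$.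

Let $A:E_{k,\Theta}\to U$ be $J$ composed with the inclusion of block $k$, and $B:U\to E_{k,\Theta}$ be $P$ followed by the $k$-th coordinate map, so $BA=I$. For every $m$ put $T=S_mA:\mathbb K^N\to U_m$. If $\|x\|_{k,\Theta}\le1/k$, then $Ax\in G_j$ and $Tx\in G_{i+1}$; this is (i). If $u\in U_m\cap G_i$, then $\|Bu\|_{k,\Theta}\le\|Pu\|_\Theta<1$; this is (ii) for $B|_{U_m}$. Since $BS_mA\to BA=I$ pointwise on $\mathbb K^N$, also in operator norm, (iii) holds for some $m$. Then choose $M$ so that (iv) holds. $\square$

There are countably many sets $\Omega(i,k,m,M)$. So Theorem 1 follows from: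

**Proposition 4.** Every $\Omega=\Omega(i,k,m,M)$ is nowhere dense in $\mathcal K$.

The next three sections prove Proposition 4. Fix $i,k,m,M$, hence $N=k^2$. If $U_m=\{0\}$, then $D=0$ contradicts (iii) and $\Omega$ is empty, so assume $U_m\neq\{0\}$. For each $\Theta\in\Omega$ fix witnesses $T_\Theta,B_\Theta$, and let $D_\Theta=B_\Theta T_\Theta$.

## 6. Comparing $\Theta$ with $\Theta'$ when their operators are close

A sensible first attempt is to recover $\Theta$ from $T_\Theta$. Suppose $T_\Theta=T_{\Theta'}=T$ and, moreover, $D_{\Theta'}=I$. Take $t\in\Theta$ and $s\in\mathbb K$. By (3) and (i), $T(s\gamma(t))\in G_{i+1}\subset G_i$. By (ii) for $\Theta'$, $\|s\gamma(t)\|_{k,\Theta'}=\|B_{\Theta'}T(s\gamma(t))\|_{k,\Theta'}<1$. This holds for all $s$, so Proposition 2 gives $t\in\Theta'$. Hence $\Theta\subset\Theta'$.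

Suppose now that $X_\Theta\prec U$ for all $\Theta$. Then some $\Omega$ is uncountable, and the operators $T_\Theta$, $\Theta\in\Omega$, all lie in one ball of a finite-dimensional space. By the pigeonhole principle there are distinct $\Theta,\Theta'$ with $T_\Theta,T_{\Theta'}$ as close as we like. The attempt would finish if "close" could replace "equal" and if $D$ could be taken to be $I$. Both fail, for checkable reasons.

**Closeness of one pair gives no contradiction.** Operators at distance about $h$ can be compared only on vectors of size about $R=1/h$. So, even with $D_{\Theta'}=I$, we learn only that $\|R\gamma(t)\|_{k,\Theta'}<1$ for $t\in\Theta$. But this holds for every $t$ with $|t-t'|\le h/(N2^{N+2})$ for some $t'\in\Theta'$: since $|\gamma(t)-\gamma(t')|_\infty\le N2^N|t-t'|$,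
$$\|R\gamma(t)\|_{k,\Theta'}\le\|R\gamma(t')\|_{k,\Theta'}+R\,|\gamma(t)-\gamma(t')|_\infty\le\tfrac1k+\tfrac14<1.$$
The pigeonhole principle gives no lower bound, in terms of $h$, for the distance of $\Theta$ and $\Theta'$; since $\mathcal K$ is compact, any infinite family contains pairs that are arbitrarily close.

**A matrix $D$ near $I$ can destroy short lines.** Take $k=2$, $0<\eta\le\frac12$ and $Dx=x+\eta x_1e_2$, so $|D-I|_{\infty\to\infty}=\eta$ and $D\gamma(t)=(1,t+\eta,t^2,t^3)$. Then for $R\ge6/\eta$ we have $\|RD\gamma(t)\|_{2,\Theta}\ge1$ for *every* $\Theta$ and every $t\in[1,2]$. Otherwise $RD\gamma(t)=s\sigma_j\gamma(t_1)+y$ as in (4), or $RD\gamma(t)=y$. The fourth coordinate satisfies $Rt^3\ge1>|y_4|$, so a vector is removed and $j=4$. The first pair of coordinates gives $R|t+\eta-t_1|<3$. The second pair gives $Rt^2|t-t_1|<3$, so $R|t-t_1|<3$. Hence $R\eta<6$, a contradiction. So we may not expect $D\gamma(t)$ to behave like $\gamma(t)$. Nor may we replace $B$ by $D^{-1}B$: condition (ii) concerns the F-norm $\|\cdot\|_{k,\Theta}$, and (iii) gives no control of $D^{-1}$ in that F-norm.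

What survives is weaker and still enough. Lemma 1 applied to $RD_{\Theta'}\gamma(t)$ says that some polynomial $t\mapsto f(D_{\Theta'}\gamma(t))$, of degree at most $N-1$, is small at $t$. We no longer know where its small values are, but there are few of them. If moreover $\Theta'$ is close to a *finite* set, only finitely many $f$ matter. So $\Theta$ is confined to few short intervals depending on $\Theta'$. Instead of contradicting one pair we count at scale $h$. The operators $T$ depend on a fixed number $q$ of real parameters, so there are at most about $h^{-q}$ of them up to error $h$. The sets $\Theta$ near finite sets depend on $n$ parameters, with $n$ as large as we please.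

Let $q$ be the real dimension of the space of linear maps $\mathbb K^N\to U_m$, let $0<h<1$ and $R=1/h$. The constants $C_1,C_2,C_3$ below do not depend on $h$.

**Step 1 (few classes; within a class, $\Theta$ is confined by $\Theta'$).** This step turns finite dimensionality of $U_m$ into a pigeonhole with $h^{-q}$ holes.

A ball of radius $M$ in a $q$-dimensional real normed space is covered by at most $(1+2M/\rho)^q$ balls of radius $\rho$. (Take a maximal set of points with mutual distances greater than $\rho$ in it. The balls of radius $\rho/2$ around them are disjoint and lie in a ball of radius $M+\rho/2$; compare volumes.) Apply this to the operators $T_\Theta$, which lie in such a ball by (iv), with $\rho=h2^{-N-1}$. Thus $\Omega$ splits into at most $C_3h^{-q}$ classes, $C_3=(1+2^{N+2}M)^q$, such that for $\Theta,\Theta'$ in one class $|T_\Theta-T_{\Theta'}|\le h2^{-N}$ in the operator norm of (iv).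

Let $\Theta,\Theta'$ be in one class and $t\in\Theta$. By (3) and (i), $T_\Theta(R\gamma(t))\in G_{i+1}$. Moreover
$$|(T_{\Theta'}-T_\Theta)R\gamma(t)|_{i,m}\le h2^{-N}\cdot R\cdot2^{N-1}\le1,$$
so this difference also lies in $G_{i+1}$. Hence $T_{\Theta'}(R\gamma(t))\in G_{i+1}+G_{i+1}\subset G_i$, and (ii) for $\Theta'$ gives $\|RD_{\Theta'}\gamma(t)\|_{k,\Theta'}<1$. We have shown
$$\Theta\subset Z(\Theta'):=\{t\in[1,2]:\|RD_{\Theta'}\gamma(t)\|_{k,\Theta'}<1\}.\tag{6}$$

## 7. The set $Z(\Theta')$ is covered by few short intervals

**Step 2.** This step bounds the right side of (6). Let $\Theta'\in\Omega$ and suppose every point of $\Theta'$ is within $h$ of a finite nonempty set $\Phi\subset[1,2]$. We claim: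

*$Z(\Theta')$ is covered by at most $Nk^2|\Phi|^{k-1}$ intervals of length $h'=C_2h^{1/(N-1)}$, where $h'\ge h$.*

The number of intervals does not involve $h$; this is what the count in Section 8 needs.

**Step 2a (a functional that is small at $D\gamma(t)$).** The purpose is to convert the F-norm inequality into a linear one. Let $t\in Z(\Theta')$ and $D=D_{\Theta'}$. By (4), $RD\gamma(t)=\sum_{i\le r}s_i\sigma_{j_i}\gamma(t_i)+y$ with $r\le k-1$, $t_i\in\Theta'$, $|y|_\infty<1$. Take $b$, $p$, $Q$, $f$ from Lemma 1. Then $f$ kills the sum, so
$$R\,|f(D\gamma(t))|=|f(y)|\le3^{k-1}\le3^k,\qquad\text{i.e. }|f(D\gamma(t))|\le3^kh.$$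

**Step 2b (only finitely many functionals).** The functional $f$ depends on the $t_i\in\Theta'$, and $\Theta'$ may be infinite, so we round. Choose $\bar t_i\in\Phi$ with $|t_i-\bar t_i|\le h$. Let $\bar Q$ and $\bar f$ be defined from the $\bar t_i$ in place of the $t_i$, with the same $b$ and the same active indices. Replace the factors $\tau-t_i$ by $\tau-\bar t_i$ one at a time. Each replacement changes the product by $(t_i-\bar t_i)$ times a product of $r'-1$ factors of coefficient norm at most $3$, so by submultiplicativity the coefficient vectors of $Q$ and $\bar Q$ differ by at most $r'h3^{r'-1}\le k3^kh$ in $\ell_1$-norm. By (iii), $|D\gamma(t)|_\infty\le\frac32\,2^{N-1}\le2^N$. Therefore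
$$|\bar f(D\gamma(t))|\le3^kh+k3^k2^Nh=C_1h,\qquad C_1:=3^k(1+k2^N).\tag{7}$$
The functional $\bar f$ is determined by $b$ and the list of active $\bar t_i\in\Phi$, so the number of possible $\bar f$ is at most
$$k\sum_{r'=0}^{k-1}|\Phi|^{r'}\le k^2|\Phi|^{k-1}.$$

**Step 2c (each functional gives a polynomial that is not small).** We need a lower bound that survives replacing $I$ by $D$. Fix one of these $\bar f$ and let $g(t)=\bar f(D\gamma(t))=\sum_{l=1}^Nw_lt^{l-1}$. Identifying $\bar f$ with its coefficient vector, $w=D^T\bar f$ (transpose, no conjugation). Since $|D^T-I|_{\ell_1\to\ell_1}=|D-I|_{\infty\to\infty}\le\frac12$, and since $\bar Q$ is monic, so that $\bar f$ has a coefficient equal to $1$,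
$$\sum_l|w_l|\ge|\bar f|_{\ell_1}-\tfrac12|\bar f|_{\ell_1}\ge\tfrac12.\tag{8}$$

**Step 2d (a polynomial with large coefficients is small only on few short intervals).** Let $\varepsilon=C_1h$, $\lambda=4(2N\varepsilon)^{1/(N-1)}$ and $S=\{t\in[1,2]:|g(t)|\le\varepsilon\}$, a closed set. We claim that $S$ is covered by at most $N-1$ intervals of length $\lambda$. If $S=\emptyset$ there is nothing to do. Otherwise put $u_1=\min S$. As long as $S\not\subset\bigcup_{l\le i}[u_l,u_l+\lambda]$, put
$$u_{i+1}=\inf\Big(S\setminus\bigcup_{l\le i}[u_l,u_l+\lambda]\Big).$$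
By induction the points of $S$ below $u_i$ lie in earlier intervals or on their boundary, hence are covered. So all uncovered points exceed $u_i+\lambda$, and $u_{i+1}\ge u_i+\lambda$; also $u_{i+1}\in S$ because $S$ is closed. Suppose this produced $N$ points $u_1,\dots,u_N$. They have mutual distances at least $\lambda$, and $g$ has degree at most $N-1$, so Lagrange interpolation gives
$$g(t)=\sum_{i=1}^Ng(u_i)\prod_{j\ne i}\frac{t-u_j}{u_i-u_j}.$$
Each numerator has coefficient $\ell_1$-norm at most $3^{N-1}$. Comparing with (8),
$$\tfrac12\le\sum_l|w_l|\le N\varepsilon\,3^{N-1}\lambda^{-(N-1)},$$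
that is, $\lambda\le3(2N\varepsilon)^{1/(N-1)}$. This contradicts the choice of $\lambda$. So the procedure stops with at most $N-1$ intervals.

**End of Step 2.** We have $\lambda=C_2h^{1/(N-1)}=h'$ with $C_2=4(2NC_1)^{1/(N-1)}\ge1$, and $h'\ge h$ because $h<1$. By (7) every $t\in Z(\Theta')$ lies in the set $S$ of one of the at most $k^2|\Phi|^{k-1}$ functionals $\bar f$, and each $S$ needs at most $N-1\le N$ intervals. This proves the claim. Note that $D=D_{\Theta'}$ was the same matrix for all $t$, so the list of polynomials $g$ depends on $\Theta'$ and $\Phi$ only.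

## 8. Counting finite perturbations: $h^{-n/(N-1)}$ against $h^{-q}$

**Step 3.** Here we assume that Proposition 4 fails and use density to produce too many members of $\Omega$ near finite sets.

Suppose $\Omega$ is dense in a nonempty open set $O\subset\mathcal K$. Since finite sets are dense, there are a finite $\Theta_0$, with $n_0=|\Theta_0|$, and $0<\delta\le1$ such that every $\Phi\in\mathcal K$ at distance at most $\delta$ from $\Theta_0$ belongs to $O$. Fix an integer
$$n>q(N-1).$$
This choice is made before $h$, which remains free.

**Step 3a (many finite sets).** Choose a closed interval $I\subset[1,2]$ of length $\delta$ containing a point of $\Theta_0$. Starting from its left end and moving in steps of $4h'$, choose $\Gamma\subset I$ with mutual distances at least $4h'$ and $L\ge\delta/(4h')$ points. For $\tau=(\tau_1,\dots,\tau_n)\in\Gamma^n$ put $\Phi_\tau=\Theta_0\cup\{\tau_1,\dots,\tau_n\}$. Each $\tau_l$ is within $\delta$ of the point of $\Theta_0$ in $I$, so $\Phi_\tau$ is at distance at most $\delta$ from $\Theta_0$ and $\Phi_\tau\in O$. By density there is $\Theta_\tau\in\Omega$ at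 distance at most $h$ from $\Phi_\tau$.

**Step 3b (few tuples per class).** Fix a class from Step 1 and some $\tau'$ with $\Theta_{\tau'}$ in it. Every point of $\Theta_{\tau'}$ is within $h$ of $\Phi_{\tau'}$, and $|\Phi_{\tau'}|\le n+n_0$. By Step 2 with $\Phi=\Phi_{\tau'}$, the set $Z(\Theta_{\tau'})$ is covered by at most
$$F:=Nk^2(n+n_0)^{k-1}$$
intervals of length $h'$. Let $\Theta_\tau$ be in the same class. By (6), $\Theta_\tau\subset Z(\Theta_{\tau'})$. Each $\tau_l$ is within $h$ of a point of $\Theta_\tau$, so it lies in one of the $F$ intervals enlarged by $h$ on both sides. These have length $h'+2h\le3h'<4h'$, so each contains at most one point of $\Gamma$. Hence each $\tau_l$ takes at most $F$ values, and at most $F^n$ tuples $\tau$ belong to the class.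

**Step 3c (contradiction).** There are $L^n$ tuples and at most $C_3h^{-q}$ classes, so
$$\Big(\frac{\delta}{4C_2}\Big)^nh^{-n/(N-1)}\le L^n\le C_3h^{-q}F^n.$$
None of $\delta,C_2,C_3,F,n,q,N$ depends on $h$, and $n/(N-1)>q$. Letting $h\to0$ gives a contradiction. This proves Proposition 4. With Proposition 3, $\{\Theta:X_\Theta\prec U\}$ lies in a countable union of nowhere dense sets, and Theorem 1 is proved. $\blacksquare$

## 9. Small families and a Cantor set of mutually non-embeddable spaces

**Proof of Theorem 2(a).** For each $U\in\mathcal U$ the set $\{\Theta:X_\Theta\prec U\}$ is meagre by Theorem 1. Countably many meagre sets, or fewer than $\mathrm{cov}(\mathcal M)$ of them, do not cover the perfect Polish space $\mathcal K$. Any uncovered $\Theta$ gives a space $X_\Theta$ with a basis that is not $\prec$ any member of $\mathcal U$. $\square$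

**Proof of Theorem 2(b).** Consider
$$\mathcal R=\{(\Theta,\Theta')\in\mathcal K^2:X_\Theta\prec X_{\Theta'}\}.$$
By Theorem 1 with $U=X_{\Theta'}$, every section $\{\Theta:(\Theta,\Theta')\in\mathcal R\}$ is meagre. To conclude that $\mathcal R$ is meagre in the plane we need $\mathcal R$ to have the Baire property. We obtain it by showing that $\mathcal R$ is analytic, a projection of a Borel set.

**Step 1 (the F-norms are Borel in all variables).** This is needed to express continuity of operators by Borel conditions. Fix $x\in\mathbb K^{N_k}$ and $c$. The set $\{\Theta:\|x\|_{k,\Theta}<c\}$ is open: if $|x-\sum s_i\sigma_{j_i}\gamma(t_i)|_\infty+r/k<c$ with $t_i\in\Theta$, the inequality persists for nearby points $t'_i$, and every $\Theta'$ near $\Theta$ contains such points. Moreover $\|\cdot\|_{k,\Theta}$ is $1$-Lipschitz for $|\cdot|_\infty$, by subadditivity and (2). So if $\|x\|_{k,\Theta}<c'<c$, then $\|x'\|_{k,\Theta'}<c$ for $\Theta'$ near $\Theta$ and $|x'-x|_\infty<c-c'$. Thus $(\Theta,x)\mapsto\|x\|_{k,\Theta}$ is upper semicontinuous. Let $Y=\prod_{k\ge2}\mathbb K^{N_k}$, a Polish space.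 Then $(\Theta,y)\mapsto\|y\|_\Theta=\sum_k\|y_k\|_{k,\Theta}\in[0,\infty]$ is Borel on $\mathcal K\times Y$.

**Step 2 (coding pairs $J,P$).** This writes $X_\Theta\prec X_{\Theta'}$ as "there exists a code satisfying Borel conditions". Let $(e_n)$ be the unit vectors in lexicographic order and $\Sigma_l$ the partial sum projections. A code is a pair of sequences $(Je_n),(Pe_n)\in Y^{\mathbb N}$; for finitely supported $x$ define $Jx,Px\in Y$ by linearity. The conditions are:

* $\|Je_n\|_{\Theta'}<\infty$ and $\|Pe_n\|_\Theta<\infty$ for all $n$;
* for every rational $\varepsilon>0$ there is a rational $\eta>0$ such that for all finitely supported $x$ with rational (or Gaussian rational) coordinates, $\|x\|_\Theta<\eta$ implies $\|Jx\|_{\Theta'}\le\varepsilon$; and likewise $\|x\|_{\Theta'}<\eta$ implies $\|Px\|_\Theta\le\varepsilon$;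
* for each $n$, $\|P(\Sigma_lJe_n)-e_n\|_\Theta\to0$ as $l\to\infty$.

For fixed $x,l,n$ the vectors $Jx$, $Px$, $P(\Sigma_lJe_n)$ depend continuously on the code, and all quantifiers are countable. So by Step 1 the set of $(\Theta,\Theta',\text{code})$ satisfying the conditions is Borel.

*A code with these conditions gives $X_\Theta\prec X_{\Theta'}$.* By the first condition $J$ maps finitely supported vectors linearly into $X_{\Theta'}$. Let $x$ be finitely supported with $\|x\|_\Theta<\eta$, and let $x^j\to x$ coordinatewise, with rational coordinates and the same support bound. Then $\|x^j\|_\Theta\to\|x\|_\Theta$, so eventually $\|x^j\|_\Theta<\eta$. Linear maps on finite-dimensional spans are continuous, so $Jx^j\to Jx$ in $X_{\Theta'}$ and $\|Jx\|_{\Theta'}\le\varepsilon$. Hence $J$ is continuous on the dense subspace of finitely supported vectors, so uniformly continuous by linearity, and extends to a continuous linear operator $X_\Theta\to X_{\Theta'}$. The same holds for $P:X_{\Theta'}\to X_\Theta$. Since $\Sigma_lJe_n\to Je_n$ in $X_{\Theta'}$, the last condition says $PJe_n=e_n$ for all $n$,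 so $PJ=I$ by density.

*Conversely*, continuous $J,P$ with $PJ=I$ give sequences satisfying all three conditions. So $\mathcal R$ is the projection of a Borel set, that is, analytic.

**Step 3 (from meagre sections to a Cantor set).** Analytic sets have the Baire property (Lusin–Sierpiński). All sections $\{\Theta:(\Theta,\Theta')\in\mathcal R\}$ are meagre, so $\mathcal R$ is meagre in $\mathcal K^2$ by the Kuratowski–Ulam theorem (Kechris, *Classical Descriptive Set Theory*, Thm. 8.41). Mycielski's theorem (ibid., Thm. 19.1), applied in the perfect Polish space $\mathcal K$, gives a Cantor set $C\subset\mathcal K$ with $(\Theta,\Theta')\notin\mathcal R$ for all distinct $\Theta,\Theta'\in C$. A Cantor set has continuum many points, so the spaces $X_\Theta$, $\Theta\in C$, are continuum many F-spaces with bases, none isomorphic to a complemented subspace of another. $\blacksquare$
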